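\title{Two Baire function spaces whose product is not Baire}

\begin{abstract}
We prove in ZFC that there are Tychonoff spaces $X_0$ and $X_1$ of cardinality $\aleph_1$, each with exactly one non-isolated point, such that all powers of $C_k(X_0)$ and of $C_k(X_1)$ are Baire spaces while $C_k(X_0)\times C_k(X_1)$ is not. The spaces are coded by ideals. We characterize the Baire property of products of the corresponding function spaces by a Fr\'echet--Urysohn property for finite sets, and we obtain the two ideals from two opposite lexicographic orders on a coherent tree of finite-to-one functions.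
\end{abstract}

\section{Introduction}\label{sec:intro}

For a completely regular (Tychonoff) space $X$, let $C_k(X)$ be the set $C(X)$ of continuous real-valued functions on $X$ with the compact-open topology. For real-valued functions this is the topology of uniform convergence on compact sets: the sets
\[
B(f,K,\varepsilon)=\{g\in C(X): |g(x)-f(x)|<\varepsilon \text{ for all } x\in K\}\qquad (K\subseteq X \text{ compact},\ \varepsilon>0)
\]
are open and form a neighborhood base at $f$. A space is a \emph{Baire space} if every countable intersection of dense open subsets of it is dense; by the Baire category theorem, complete metric spaces are Baire. We answer the following question from \cite{games}.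

\begin{quote}
\emph{Can one prove in ZFC alone that there are completely regular spaces $X_0,X_1$ such that $C_k(X_0)$ and $C_k(X_1)$ are Baire spaces but $C_k(X_0)\times C_k(X_1)$ is not?}
\end{quote}

A product of function spaces is again a function space. For any family of spaces $X_\nu$ with topological sum $\bigoplus_\nu X_\nu$, restricting functions to the summands gives a homeomorphism
\begin{equation}\label{eq:sum}
C_k\Bigl(\bigoplus_\nu X_\nu\Bigr)\cong\prod_\nu C_k(X_\nu).
\end{equation}
Indeed, the compact subsets of the sum are the finite unions of compact subsets of summands, so the sets $B(f,K,\varepsilon)$ correspond to basic boxes of the product topology. The question therefore asks whether the Baire property of $C_k$ can be destroyed by placing two spaces side by side.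

The simplest cases suggest that it cannot. If $X$ is compact, then $C_k(X)$ is the Banach space $C(X)$ with the supremum norm. If $X$ is discrete, then compact sets are finite and $C_k(X)=\mathbb R^X$. In both cases $X$ is a sum of compact spaces, so $C_k(X)$ is a product of complete metric spaces, and such products are Baire; moreover the class of sums of compact spaces is closed under sums. In general, one proves that $C_k(X)$ is Baire by constructing a function through a nested sequence of basic open sets, and for $X_0\oplus X_1$ one would try to run two such constructions at once. The obstacle is that a dense open subset of the product ties the coordinates together: a choice that is good for the first construction may be available only together with a bad choice for the second.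

It is consistent with ZFC that this happens. A set $A\subseteq\mathbb R$ is a \emph{$\gamma$-set} if for every collection $\mathcal U$ of open sets such that each finite subset of $A$ is contained in a member of $\mathcal U$, there are $U_0,U_1,\ldots$ in $\mathcal U$ with $A\subseteq\bigcup_{n}\bigcap_{i\ge n}U_i$. Todorcevic showed that it is consistent that there are two $\gamma$-sets whose topological sum is not a $\gamma$-set. Using a result of Ma that relates the Baire property of certain spaces $C_k$ to $\gamma$-sets, together with \eqref{eq:sum}, Ma obtained that it is consistent with ZFC that there are two Baire function spaces with the compact-open topology whose product is not Baire. We show that no assumption beyond ZFC is needed.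

\begin{theorem}\label{thm:main}
There are Tychonoff spaces $X_0,X_1$ of cardinality $\aleph_1$, each with exactly one non-isolated point, such that $C_k(X_0)^\kappa$ and $C_k(X_1)^\kappa$ are Baire for every cardinal $\kappa\ge1$, but $C_k(X_0)\times C_k(X_1)$ is not Baire. In fact $C_k(X_0)\times C_k(X_1)$ has countably many dense open subsets with empty intersection.
\end{theorem}

The proof has two halves. The first removes the function spaces. An ideal $I$ on a set $E$ codes a space $X_I=E\cup\{\infty\}$ whose compact sets are prescribed by $I$, and Theorem~\ref{thm:crit} says that a product of spaces $C_k(X_I)$ is Baire exactly when the sum of the ideals has a selection property called FUF (Sections~\ref{sec:ideals}--\ref{sec:crit}). The second half constructs two FUF ideals whose sum is not FUF. The pattern is that of the half-open intervals $(t-\varepsilon,t]$ and $[t,t+\varepsilon)$, which meet in a single point. On the unit interval this pattern is defeated by Lebesgue measure (Section~\ref{sec:covers}), so we realize it on a tree of height $\omega_1$ with two lexicographic orders (Section~\ref{sec:tree}), where FUF follows by reflection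 to a countable elementary submodel (Section~\ref{sec:reflect}). Section~\ref{sec:end} assembles the proof.

\section{Spaces coded by ideals}\label{sec:ideals}

An \emph{ideal} on a nonempty set $E$ is a family $I$ of subsets of $E$ that is closed under subsets and finite unions and contains all finite sets; $E\in I$ is allowed. Put
\[
I^\perp=\{N\subseteq E: N\cap D \text{ is finite for all } D\in I\}.
\]
This is again an ideal, and $I\subseteq I^{\perp\perp}$. Let $X_I=E\cup\{\infty\}$, where the points of $E$ are isolated and the basic neighborhoods of $\infty$ are the sets $X_I\setminus N$ with $N\in I^\perp$. The topology is chosen so that every infinite member of $I$ converges to $\infty$, in the sense that each neighborhood of $\infty$ contains all but finitely many of its points.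

\begin{lemma}\label{lem:XI}
Let $I$ be an ideal on $E$.
\begin{itemize}
\item[(a)] $X_I$ is a Tychonoff space.
\item[(b)] A function $h:X_I\to\mathbb R$ is continuous if and only if $\{x\in E:|h(x)-h(\infty)|\ge c\}\in I^\perp$ for every $c>0$.
\item[(c)] If $D\in I$, then $D\cup\{\infty\}$ is compact. If $K\subseteq X_I$ is compact, then $K\cap E\in I^{\perp\perp}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The singletons $\{e\}$, $e\in E$, and the sets $X_I\setminus N$, $N\in I^\perp$, form a base. They are clopen, because $\{e\}\in I^\perp$ and every subset of $E$ is open. Any two points are separated by some $\{e\}$ and its complement, so $X_I$ is Hausdorff, and characteristic functions of clopen basic sets separate points from closed sets.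

(b) Only continuity at $\infty$ is in question, and the complement of a set $N\subseteq E$ is a neighborhood of $\infty$ if and only if $N\in I^\perp$, as $I^\perp$ is closed under subsets.

(c) A neighborhood $X_I\setminus N$ of $\infty$ omits only the finite part $N\cap D$ of $D$. Conversely, each $N\in I^\perp$ is closed and discrete, so $K\cap N$ is compact and discrete, hence finite.
\end{proof}

Thus, if $I=I^{\perp\perp}$, the members of $I$ are exactly the traces on $E$ of the compact subsets of $X_I$. The condition $I=I^{\perp\perp}$ excludes no space $X_I$: from $I\subseteq I^{\perp\perp}$ we get $I^{\perp\perp\perp}\subseteq I^\perp$, and $I^\perp\subseteq (I^\perp)^{\perp\perp}$, so $I^{\perp\perp\perp}=I^\perp$, the ideal $I^{\perp\perp}$ satisfies the condition, and $X_I=X_{I^{\perp\perp}}$.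

\begin{definition}\label{def:FUF}
Let $I$ be an ideal on $E$. A family $\mathcal F$ of nonempty finite subsets of $E$ \emph{moves off} $I$ if every $D\in I$ is disjoint from some $F\in\mathcal F$. A sequence $(F_n)_{n\in\omega}$ of finite subsets of $E$ \emph{escapes} $I$ if every $D\in I$ meets $F_n$ for only finitely many $n$. The ideal $I$ is \emph{FUF} if every family $\mathcal F$ that moves off $I$ contains a sequence $F_0,F_1,\ldots$ that escapes $I$.
\end{definition}

When $I=I^{\perp\perp}$, a family moves off $I$ if it can dodge each compact set, and a sequence escapes $I$ if it eventually leaves each compact set. The name comes from a second topology, on $E\cup\{*\}$, in which the points of $E$ are isolated and the neighborhoods of $*$ are the complements of members of $I$ itself. There $\mathcal F$ moves off $I$ if each neighborhood of $*$ contains a member of $\mathcal F$, and $(F_n)$ escapes $I$ if each neighborhood of $*$ contains all but finitely many $F_n$. So FUF is the Fr\'echet--Urysohn property at $*$ (a point in the closure of a set is the limit of a sequence from the set) with finite sets in place of points.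

Three facts follow from the definition and are used freely: a subsequence of an escaping sequence escapes; each point of $E$ lies in only finitely many terms of an escaping sequence, since singletons belong to $I$; and the terms of an escaping sequence of nonempty sets form a family that moves off $I$.

\begin{lemma}\label{lem:biperp}
If $I$ is FUF, then $I=I^{\perp\perp}$.
\end{lemma}

\begin{proof}
Let $K\subseteq E$, $K\notin I$. No $D\in I$ contains $K$, so $\{\{e\}:e\in K\}$ moves off $I$, and there are $e_n\in K$ such that $(\{e_n\})_n$ escapes $I$. Then $N=\{e_n:n\in\omega\}$ is infinite and belongs to $I^\perp$. As $K\cap N=N$ is infinite, $K\notin I^{\perp\perp}$.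
\end{proof}

\begin{example}\label{ex:easy}
(a) If $E\in I$, no family moves off $I$, so $I$ is FUF. Here $X_I$ is compact.

(b) If $I$ is the ideal of finite sets and $\mathcal F$ moves off $I$, choose $F_n\in\mathcal F$ disjoint from $F_0\cup\dots\cup F_{n-1}$. Pairwise disjoint sets escape $I$, so $I$ is FUF. Here $X_I$ is discrete.

(c) Suppose $I$ is \emph{countably generated}: there are $D_0\subseteq D_1\subseteq\cdots$ in $I$ such that each member of $I$ is contained in some $D_n$. If $\mathcal F$ moves off $I$, choose $F_n\in\mathcal F$ disjoint from $D_n$. Then $(F_n)$ escapes $I$, so $I$ is FUF.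
\end{example}

\begin{example}\label{ex:fan}
Let $E=\omega\times\omega$ and let $I$ consist of the sets that meet each column $\{i\}\times\omega$ in a finite set. A set that meets infinitely many columns contains an infinite member of $I$, so $I^\perp$ consists of the sets covered by finitely many columns, and $I^{\perp\perp}=I$. The ideal $I$ is not FUF. Let $\mathcal F$ consist of the sets $\{(0,k),(1,j_1),\dots,(k,j_k)\}$ with $k\geq 1$ and $j_1,\dots,j_k\in\omega$. Given $D\in I$, choose $k\geq 1$ with $(0,k)\notin D$ and then $j_i$ with $(i,j_i)\notin D$; thus $\mathcal F$ moves off $I$. Suppose $F_n\in\mathcal F$ escape $I$, and let $(0,k_n)\in F_n$. Each value is taken by $k_n$ only finitely often, so along a subsequence $k_n$ is strictly increasing. Choosing the point of $F_n$ in column $k_n$ along this subsequence gives a member of $I$ that meets infinitely many $F_n$, a contradiction.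
\end{example}

Let $\kappa\ge1$ be a cardinal and let $I_\nu$ ($\nu\in\kappa$) be ideals on disjoint nonempty sets $E_\nu$. Their \emph{sum} $\bigoplus_\nu I_\nu$ is the ideal on $E=\bigcup_\nu E_\nu$ of all $D\subseteq E$ such that $D\cap E_\nu\in I_\nu$ for all $\nu$ and $D\cap E_\nu=\emptyset$ for all but finitely many $\nu$. It describes the compact subsets of $\bigoplus_\nu X_{I_\nu}$ as $I$ describes those of $X_I$.

\begin{theorem}\label{thm:crit}
Let $\kappa\ge1$, let $I_\nu$ $(\nu\in\kappa)$ be ideals on disjoint nonempty sets $E_\nu$ with $I_\nu=I_\nu^{\perp\perp}$, and let $J=\bigoplus_\nu I_\nu$. Then $\prod_\nu C_k(X_{I_\nu})$ is Baire if and only if $J$ is FUF. If $J$ is not FUF, the product has countably many dense open subsets with empty intersection.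
\end{theorem}

For $\kappa=1$ the theorem says that $C_k(X_I)$ is Baire in Example~\ref{ex:easy} and is not Baire in Example~\ref{ex:fan}. The hypothesis $I_\nu=I_\nu^{\perp\perp}$ cannot be dropped. Let $I$ consist of the sets $D\subseteq\omega$ with $\sum_{n\in D}1/(n+1)<\infty$. Every infinite subset of $\omega$ contains an infinite member of $I$, so $I^\perp$ consists of the finite sets, $X_I$ is compact, and $C_k(X_I)$ is Baire; but $\omega\in I^{\perp\perp}\setminus I$, so $I$ is not FUF by Lemma~\ref{lem:biperp}. Note also that a sum of two countably generated ideals is countably generated, so such ideals cannot prove Theorem~\ref{thm:main}.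

\section{Infinitely many selections}\label{sec:select}

FUF allows one selection from one family. A Baire category argument makes infinitely many choices, each depending on the earlier ones, and all of them together must escape. We reach this in two steps: first countably many families given in advance, then families that depend on earlier choices. For the first step we merge the families into one, as in Example~\ref{ex:fan}: a marker $c_k$ forces a member of the merged family to contain a member of each of the first $k+1$ families, and along an escaping sequence the markers must change.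

\begin{lemma}[Selection]\label{lem:select}
Let $J$ be an FUF ideal on $E$ and let $\mathcal F^0,\mathcal F^1,\dots$ be families that move off $J$. Then there are $F_i\in\mathcal F^i$ such that $(F_i)_{i\in\omega}$ escapes $J$.
\end{lemma}

\begin{proof}
Since some family moves off $J$, we have $E\notin J$. Hence the singletons move off $J$, and there are $c_k\in E$ such that $(\{c_k\})_k$ escapes $J$. Let $\mathcal G$ be the family of all sets $\{c_k\}\cup F_0\cup\dots\cup F_k$ with $k\in\omega$ and $F_i\in\mathcal F^i$. Given $D\in J$, choose $k$ with $c_k\notin D$ and then $F_i\in\mathcal F^i$ disjoint from $D$ for $i\le k$; thus $\mathcal G$ moves off $J$. Let $G_j=\{c_{k_j}\}\cup F^j_0\cup\dots\cup F^j_{k_j}$ ($j\in\omega$) be members of $\mathcal G$ that escape $J$. The point $c_k$ lies in only finitely many $G_j$, so $k_j=k$ for only finitely many $j$, and the $k_j$ are unbounded. Let $j(i)=\min\{j:k_j\ge i\}$ and $F_i=F^{j(i)}_i\subseteq G_{j(i)}$. If $D\in J$ meets $F_i$, then $j(i)$ lies in the finite set $\{j:D\cap G_j\ne\emptyset\}$, and $j(i)=j$ implies $i\le k_j$. So $D$ meets finitely many $F_i$.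
\end{proof}

For the second step, consider a process that moves from position to position and emits a finite set at each move. The positions may form an uncountable set, but FUF reduces the moves at each position to countably many. The positions reachable by these moves form a countable tree, to which Lemma~\ref{lem:select} applies.

\begin{lemma}[Plays]\label{lem:plays}
Let $J$ be an FUF ideal on $E$. Let a set of \emph{positions} be given, for each position $p$ a set of \emph{moves at $p$}, and for each move $m$ at $p$ a nonempty finite set $L(p,m)\subseteq E$ and a position $p*m$. Suppose that for each position $p$ and each $D\in J$ there is a move $m$ at $p$ with $L(p,m)\cap D=\emptyset$. Then for each position $p_0$ there are moves $m_n$ at positions $p_n$, with $p_{n+1}=p_n*m_n$, such that $(L(p_n,m_n))_n$ escapes $J$.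
\end{lemma}

\begin{proof}
For each $p$ the family of all $L(p,m)$ moves off $J$. So there are moves $m_{p,j}$ ($j\in\omega$) at $p$ such that $(L(p,m_{p,j}))_j$ escapes $J$, and then $\mathcal L_p=\{L(p,m_{p,j}):j\in\omega\}$ moves off $J$. For finite sequences $s\in\omega^{<\omega}$ define $q_\emptyset=p_0$ and $q_{s^\frown j}=q_s*m_{q_s,j}$. Lemma~\ref{lem:select}, applied to the countably many families $\mathcal L_{q_s}$, gives numbers $j(s)$ such that each $D\in J$ meets $L(q_s,m_{q_s,j(s)})$ for only finitely many $s$. Let $s_0=\emptyset$, $s_{n+1}=s_n{}^\frown j(s_n)$, $p_n=q_{s_n}$ and $m_n=m_{p_n,j(s_n)}$. The sequences $s_n$ are distinct, so $(L(p_n,m_n))_n$ escapes $J$.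
\end{proof}

The first application concerns sums of copies of one ideal. For an ideal $I$ on $E$ and a cardinal $\kappa\geq 1$, let $I^{(\kappa)}$ be the sum of the copies of $I$ on the sets $E\times\{\nu\}$, $\nu\in\kappa$. Its members are the subsets of the sets $D\times a$ with $D\in I$ and $a\subseteq\kappa$ finite. Let $\pi:E\times\kappa\to E$ be the projection. For finite $\kappa$, FUF passes from $I$ to $I^{(\kappa)}$ at once: if $\mathcal F$ moves off $I^{(\kappa)}$, then the sets $\pi[F]$ move off $I$ because $D\times\kappa\in I^{(\kappa)}$, and if $(\pi[F_n])$ escapes $I$, then $(F_n)$ escapes $I^{(\kappa)}$. For infinite $\kappa$ the set $D\times\kappa$ is not available. It suffices, however, to watch at each step the finitely many coordinates that earlier sets have touched.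

\begin{lemma}[Powers]\label{lem:powers}
If $I$ is an FUF ideal on $E$ and $E\notin I$, then $I^{(\kappa)}$ is FUF for every cardinal $\kappa\ge1$.
\end{lemma}

\begin{proof}
Let $\mathcal F$ move off $I^{(\kappa)}$. We apply Lemma~\ref{lem:plays} to $I$. Positions are the finite sequences $p=(F_0,\dots,F_{n-1})$ from $\mathcal F$; let $a_p$ be the finite set of $\nu$ such that some $F_j$, $j<n$, meets $E\times\{\nu\}$. A move is a pair $(F,e)\in\mathcal F\times E$. It leads to the position $p^\frown F$ and emits $L=\{e\}\cup\pi[F\cap(E\times a_p)]$, where $e$ serves only to make $L$ nonempty. Given $D\in I$, take $F\in\mathcal F$ disjoint from $D\times a_p$ and $e\in E\setminus D$, which exists as $E\notin I$; then $L\cap D=\emptyset$. Starting from the empty sequence we obtain $F_0,F_1,\ldots\in\mathcal F$ such that the emitted sets $L_n$ escape $I$. Suppose some $D\times a$ meets infinitely many $F_n$. Then for some $\nu\in a$ the set $D\times\{\nu\}$ meets infinitely many $F_n$. Let $n_0$ be the first such $n$. For $n>n_0$ we have $\nu\in a_{p_n}$, so $D$ meets $L_n$ whenever $D\times\{\nu\}$ meets $F_n$. Hence $D$ meets infinitely many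 $L_n$, a contradiction.
\end{proof}

\section{The Baire property of \texorpdfstring{$C_k$}{Ck}: proof of Theorem~\ref{thm:crit}}\label{sec:crit}

Let $X=\bigoplus_\nu X_{I_\nu}$, let $\infty_\nu$ be the added point of $X_{I_\nu}$, and let $E=\bigcup_\nu E_\nu$. By \eqref{eq:sum} we may work with $C_k(X)$. A \emph{frame} is a pair $(a,D)$ with $a\subseteq\kappa$ finite, $D\in J$ and $D\subseteq\bigcup_{\nu\in a}E_\nu$. Let $K(a,D)=D\cup\{\infty_\nu:\nu\in a\}$. By Lemma~\ref{lem:XI}(c) this set is compact, and each member of $J$ is the second entry of a frame. Conversely,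
\begin{equation}\label{eq:frames}
\text{every compact } K\subseteq X \text{ is contained in } K(a,D) \text{ for some frame } (a,D):
\end{equation}
let $a$ be the finite set of summands that $K$ meets and $D=K\cap E$; then $D\cap E_\nu\in I_\nu^{\perp\perp}=I_\nu$. This is the only use of the hypothesis $I_\nu=I_\nu^{\perp\perp}$.

\subsection*{If $J$ is not FUF, the space is meager in itself}
Let $\mathcal F$ move off $J$ and contain no escaping sequence. A continuous function is bounded on compact sets, so finite sets on which it becomes larger and larger must escape. This suggests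
\[
U_n=\bigcup_{F\in\mathcal F}\{f\in C(X): f(x)>n \text{ for all } x\in F\}.
\]
The set $U_n$ is open because each $F$ is finite. It is dense: given $B(f,K,\varepsilon)$, we have $K\cap E\in J$ by \eqref{eq:frames}, so some $F\in\mathcal F$ is disjoint from $K$; redefining $f$ to be $n+1$ on the finite set $F$ of isolated points gives a continuous function in $U_n\cap B(f,K,\varepsilon)$. Suppose $f\in\bigcap_nU_n$, and pick $F_n\in\mathcal F$ with $f>n$ on $F_n$. Each $D\in J$ lies in a compact set, so $f$ is bounded on $D$, and $D$ meets only finitely many $F_n$. Then $(F_n)$ escapes $J$, a contradiction. Hence $\bigcap_nU_n=\emptyset$, and the nonempty space $C_k(X)$ is not Baire.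

\subsection*{If $J$ is FUF, the space is Baire}
If $E\in J$, then $\kappa$ is finite, $X$ is compact, and $C_k(X)$ is a Banach space. So let $E\notin J$. Let $O\ne\emptyset$ be open and $O_0,O_1,\dots$ dense open in $C_k(X)$. We must find $g\in O\cap\bigcap_nO_n$.

To see the difficulty, take $\kappa=1$. The usual argument produces functions $f_n$, compact sets $D_n\cup\{\infty\}$ with $D_n$ increasing in $I$, and nested closed ``balls''. The $f_n$ converge on $\bigcup_nD_n\cup\{\infty\}$ to a function $g$ that is continuous on each $D_n\cup\{\infty\}$. But $\bigcup_nD_n$ need not belong to $I$, and continuity of $g$ at $\infty$ can fail: to enter $O_n$ we may be forced to let $f_{n+1}$ differ noticeably from $f_{n+1}(\infty)$ on a finite set $L_n$ of new points, and by Lemma~\ref{lem:XI}(b) we need $\bigcup_nL_n\in I^\perp$. This holds if $(L_n)$ escapes $I$. We have some control over $L_n$. Make $f_n$ constant outside $D_n$, and before turning to $O_n$, promise to stay close to $f_n$ on a larger set $D'\in I$. Then no noticeable deviation occurs on $D'\setminus D_n$, so $L_n$ misses $D'$. As $D'$ is arbitrary, we are in the situation of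 Lemma~\ref{lem:plays}.

A function $f\in C(X)$ is \emph{flat off} the frame $(a,D)$ if $f\equiv f(\infty_\nu)$ on $E_\nu\setminus D$ for $\nu\in a$ and $f\equiv0$ on $X_{I_\nu}$ for $\nu\notin a$. A \emph{position} is a tuple $p=(n,a,D,f,\varepsilon)$ with $n\in\omega$, $(a,D)$ a frame, $f\in C(X)$ flat off $(a,D)$, and $0<\varepsilon\le2^{-n}$. Let
\[
\bar B(p)=\{g\in C(X):|g-f|\le\varepsilon \text{ on } K(a,D)\}.
\]

\begin{lemma}\label{lem:flat}
Let $V\subseteq C_k(X)$ be open and nonempty, let $(a',D')$ be a frame and $n\in\omega$. There is a position $p=(n,a,D,f,\varepsilon)$ with $a\supseteq a'$, $D\supseteq D'$ and $\bar B(p)\subseteq V$.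
\end{lemma}

\begin{proof}
Take $h$, $K$, $\eta$ with $B(h,K,\eta)\subseteq V$. By \eqref{eq:frames}, and since the entrywise union of two frames is a frame, there is a frame $(a,D)$ with $a\supseteq a'$, $D\supseteq D'$ and $K\subseteq K(a,D)$. Let $f$ equal $h$ on $K(a,D)$, equal $h(\infty_\nu)$ on $E_\nu\setminus D$ for $\nu\in a$, and equal $0$ on the other summands. For $\nu\in a$ and $c>0$, the set $\{x\in E_\nu:|f(x)-f(\infty_\nu)|\ge c\}$ is contained in the corresponding set for $h$. So $f$ is continuous by Lemma~\ref{lem:XI}(b). With $\varepsilon=\min(\eta/2,2^{-n})$ we have $\bar B(p)\subseteq B(h,K,\eta)$, because $f=h$ on $K$.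
\end{proof}

\emph{The moves.} A move at $p=(n,a,D,f,\varepsilon)$ is a set $D'\in J$ with $D'\supseteq D$. Let $a'=a\cup\{\nu:D'\cap E_\nu\ne\emptyset\}$ and $K'=K(a',D')$. The open set $O_n\cap B(f,K',\varepsilon)$ is nonempty because $O_n$ is dense. By Lemma~\ref{lem:flat} we fix a position $p*D'=(n+1,a'',D'',f',\varepsilon')$ with $a''\supseteq a'$, $D''\supseteq D'$ and
\begin{equation}\label{eq:nest}
\bar B(p*D')\subseteq O_n\cap B(f,K',\varepsilon).
\end{equation}
Fix $e\in E\setminus D'$, which is possible as $E\notin J$, and let
\[
L(p,D')=\{e\}\cup\bigcup_{\nu\in a''}\{x\in E_\nu\cap(D''\setminus D'):|f'(x)-f'(\infty_\nu)|\ge2^{-n}\}.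
\]
This set is nonempty and disjoint from $D'$. It is finite, since for each $\nu\in a''$ we intersect $D''\cap E_\nu\in I_\nu$ with a member of $I_\nu^\perp$. For $G\in J$, the move $D'=D\cup G$ gives $L(p,D')\cap G=\emptyset$. So the hypothesis of Lemma~\ref{lem:plays} holds.

\emph{The limit function.} By Lemma~\ref{lem:flat} there is a position $p_0$ with first entry $0$ and $\bar B(p_0)\subseteq O$. Lemma~\ref{lem:plays} gives positions $p_n=(n,a_n,D_n,f_n,\varepsilon_n)$ and moves $D'_n$ with $p_{n+1}=p_n*D'_n$ such that the sets $L_n=L(p_n,D_n')$ escape $J$. Let $K_n=K(a_n,D_n)$, and let $K'_n$ be the set $K'$ of the move $D'_n$. Then $K_n\subseteq K'_n\subseteq K_{n+1}$, and \eqref{eq:nest} gives $\bar B(p_{n+1})\subseteq B(f_n,K_n',\varepsilon_n)\subseteq\bar B(p_n)$. For $m>n$ we have $f_m\in\bar B(p_m)\subseteq\bar B(p_{n+1})$, so $|f_m-f_n|<\varepsilon_n\le 2^{-n}$ on $K'_n$. Hence $(f_m(x))_m$ is a Cauchy sequence for each $x\in\bigcup_nK_n$. Let $g(x)$ be its limit; then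
\begin{equation}\label{eq:close}
|g-f_n|\le\varepsilon_n\le 2^{-n}\quad\text{on } K'_n.
\end{equation}
For $\nu\in\bigcup_na_n$ put $g\equiv g(\infty_\nu)$ on $E_\nu\setminus\bigcup_nD_n$, and put $g\equiv0$ on the remaining summands.

\emph{Continuity of $g$.} Fix $\nu\in\bigcup_na_n$ and $c>0$, and let $N=\{x\in E_\nu:|g(x)-g(\infty_\nu)|\ge c\}$. We show that $N\in I_\nu^\perp$. Choose $m$ with $\nu\in a_m$ and $2^{1-m}<c$. If $x\in N\cap D_m$, then \eqref{eq:close} at $x$ and at $\infty_\nu$ gives $|f_m(x)-f_m(\infty_\nu)|\ge c-2^{1-m}>0$. Since $f_m$ is continuous and $D_m\cap E_\nu\in I_\nu$, the set $N\cap D_m$ is finite. Next let $n\ge m$ and $x\in E_\nu\cap(D_{n+1}\setminus D_n)$ with $x\notin L_n$.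
\begin{itemize}
\item If $x\in D'_n$, then $f_n(x)=f_n(\infty_\nu)$ because $f_n$ is flat off $(a_n,D_n)$, and \eqref{eq:close} gives $|g(x)-g(\infty_\nu)|\le2\cdot 2^{-n}<c$.
\item If $x\notin D'_n$, then $|f_{n+1}(x)-f_{n+1}(\infty_\nu)|<2^{-n}$ because $x\notin L_n$, and \eqref{eq:close} for $n+1$ gives $|g(x)-g(\infty_\nu)|<2^{-n}+2\cdot2^{-n-1}=2^{1-n}<c$.
\end{itemize}
In both cases $x\notin N$. Since $N\subseteq\bigcup_nD_n$, we conclude that $N\subseteq(N\cap D_m)\cup\bigcup_{n\ge m}L_n$. Each $D\in I_\nu$ belongs to $J$ and so meets only finitely many of the finite sets $L_n$; hence $D\cap N$ is finite. Thus $N\in I_\nu^\perp$, and $g$ is continuous by Lemma~\ref{lem:XI}(b).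

By \eqref{eq:close}, $g\in\bar B(p_n)$ for all $n$. As $\bar B(p_0)\subseteq O$ and $\bar B(p_{n+1})\subseteq O_n$, we get $g\in O\cap\bigcap_nO_n$. This proves Theorem~\ref{thm:crit}.\qed

\section{Ideals from covers}\label{sec:covers}

We need two FUF ideals whose sum is not FUF. The definition of a $\gamma$-set has the same shape as the definition of FUF, and this tells us where to look. Let $\Lambda$ be an uncountable set and let $E$ be the set of nonempty finite subsets of $\Lambda$. Suppose that to each $H\in E$ a set $U_H\supseteq H$ is assigned. For $p\in\Lambda$ let $D_p=\{H\in E:p\notin U_H\}$, and let $I(U)$ be the ideal on $E$ of all subsets of the sets $\bigcup_{p\in P}D_p\cup S$ with $P\subseteq\Lambda$ and $S\subseteq E$ finite. For $F\subseteq E$,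
\begin{equation}\label{eq:dict}
F\cap\Bigl(\bigcup_{p\in P}D_p\cup S\Bigr)=\emptyset\iff F\cap S=\emptyset\ \text{ and }\ P\subseteq U_H \text{ for all } H\in F.
\end{equation}
Write $U_F=\bigcap_{H\in F}U_H$. If $\mathcal F$ moves off $I(U)$, then each finite subset of $\Lambda$ is contained in some $U_F$ with $F\in\mathcal F$; if $(F_n)$ escapes $I(U)$, then $\Lambda\subseteq\bigcup_n\bigcap_{i\ge n}U_{F_i}$. These are the hypothesis and the conclusion in the definition of a $\gamma$-set. A sum of two such ideals fails to be FUF for a simple reason.

\begin{lemma}\label{lem:notFUF}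
Let $\Lambda$ be uncountable, let $E$ be the set of its nonempty finite subsets, and for $i=0,1$ and $H\in E$ let $U^i_H\supseteq H$. Let $I_i=I(U^i)$. Then $E\notin I_i$. If $U^0_H\cap U^1_H$ is countable for every $H\in E$, then the sum $J$ of the copies of $I_0$ on $E\times\{0\}$ and of $I_1$ on $E\times\{1\}$ is not FUF.
\end{lemma}

\begin{proof}
Write $D^i_p=\{H\in E:p\notin U^i_H\}$. Let $P\subseteq\Lambda$ and $S\subseteq E$ be finite. Infinitely many $H\in E$ contain $P$, and any such $H\notin S$ satisfies $P\subseteq U^0_H\cap U^1_H$. So there is $H\in E$ with
\begin{equation}\label{eq:avoid}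
H\notin\bigcup_{p\in P}(D^0_p\cup D^1_p)\cup S .
\end{equation}
In particular $E\notin I_i$. Let $\mathcal F$ be the family of the pairs $\{(H,0),(H,1)\}$, $H\in E$. Every member of $J$ is contained in $\bigl(\bigcup_{p\in P}D^0_p\cup S\bigr)\times\{0\}\cup\bigl(\bigcup_{p\in P}D^1_p\cup S\bigr)\times\{1\}$ for some finite $P$ and $S$, so $\mathcal F$ moves off $J$ by \eqref{eq:avoid}. Given any $H_0,H_1,\ldots\in E$, the set $\bigcup_n(U^0_{H_n}\cap U^1_{H_n})$ is countable; pick $p\in\Lambda$ outside it. Then $H_n\in D^0_p\cup D^1_p$ for every $n$, so the set $D^0_p\times\{0\}\cup D^1_p\times\{1\}\in J$ meets every pair $\{(H_n,0),(H_n,1)\}$. Thus no sequence from $\mathcal F$ escapes $J$.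
\end{proof}

It remains to choose $U^0$ and $U^1$ so that $I_0$ and $I_1$ are both FUF. The singletons of $E$ move off $I_i$, so if $I_i$ is FUF, then $\Lambda$ is covered by countably many sets $U^i_H$. Thus each system must contain large sets, while $U^0_H\cap U^1_H$ is always countable. One-sided neighborhoods do this. For $\Lambda=[0,1]$ let $U^0_H=\bigcup_{t\in H}(t-\varepsilon,t]$ and $U^1_H=\bigcup_{t\in H}[t,t+\varepsilon)$, with $2\varepsilon$ less than the distance between any two points of $H$; then $U^0_H\cap U^1_H=H$.

\begin{remark}\label{rem:measure}
For $\Lambda=[0,1]$ and Borel sets $U^i_H$ with $U^0_H\cap U^1_H$ countable, one of $I_0,I_1$ is not FUF. Let $\mu$ be Lebesgue measure on $[0,1]$ and $E^i=\{H\in E:\mu(U^i_H\cap[0,1])\le1/2\}$. Then $E=E^0\cup E^1$. If for both $i$ some $P_i\in E$ had no superset in $E^i$, then $P_0\cup P_1$ would lie in neither $E^0$ nor $E^1$. So for some $i$ every $P\in E$ has supersets in $E^i$, of arbitrarily large size, and $\{\{H\}:H\in E^i\}$ moves off $I_i$ by \eqref{eq:dict}. An escaping sequence $(\{H_n\})$ from this family would write $[0,1]$ as the increasing union of the sets $[0,1]\cap\bigcap_{m\ge n}U^i_{H_m}$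 of measure at most $1/2$.
\end{remark}

We keep the one-sided neighborhoods and replace the interval by a lexicographically ordered tree.

\section{A coherent tree and two lexicographic orders}\label{sec:tree}

An ordinal is the set of smaller ordinals, and $\omega_1$ is the first uncountable ordinal; every countable subset of $\omega_1$ is bounded in $\omega_1$. For functions $s,t$ with the same domain, $s=^*t$ means that $s$ and $t$ differ at only finitely many points. A function is \emph{finite-to-one} if the preimage of each point is finite.

\begin{lemma}\label{lem:coherent}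
There are finite-to-one functions $e_\alpha:\alpha\to\omega$ $(\alpha<\omega_1)$ with $e_\beta{\upharpoonright}\alpha=^*e_\alpha$ for all $\alpha<\beta<\omega_1$.
\end{lemma}

\begin{proof}
We use recursion on $\alpha$. Let $e_0=\emptyset$ and $e_{\alpha+1}=e_\alpha\cup\{(\alpha,0)\}$; both properties are preserved. For limit $\alpha$ choose $0=\alpha_0<\alpha_1<\cdots$ with supremum $\alpha$, and for $\xi$ in the block $[\alpha_n,\alpha_{n+1})$ put $e_\alpha(\xi)=\max(e_{\alpha_{n+1}}(\xi),n)$. On the $n$th block $e_\alpha$ differs from $e_{\alpha_{n+1}}$ only where $e_{\alpha_{n+1}}<n$, which is a finite set. Hence $e_\alpha$ is finite-to-one on each block, and it takes the value $k$ only on blocks with $n\le k$; so $e_\alpha$ is finite-to-one. For $j<n$, on the $j$th block $e_\alpha=^*e_{\alpha_{j+1}}=^*e_{\alpha_n}$, so $e_\alpha{\upharpoonright}\alpha_n=^*e_{\alpha_n}$. For $\beta<\alpha$ take $n$ with $\beta\le\alpha_n$; then $e_\alpha{\upharpoonright}\beta=^*e_{\alpha_n}{\upharpoonright}\beta=^*e_\beta$.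
\end{proof}

Let $T_\alpha=\{t\in\omega^\alpha:t=^*e_\alpha\}$ and $T=\bigcup_{\alpha<\omega_1}T_\alpha$. The elements of $T$ are \emph{nodes}, the domain $\ell(t)$ of a node is its \emph{length}, and $s\subseteq t$ means that $t$ extends $s$. We use four properties.
\begin{itemize}
\item[(T1)] Each level $T_\alpha$ is countable and nonempty.
\item[(T2)] If $t\in T$ and $\alpha\le\ell(t)$, then $t{\upharpoonright}\alpha\in T$.
\item[(T3)] Any two nodes of the same length differ at only finitely many points, and changing a node at finitely many points gives a node.
\item[(T4)] $T$ has no uncountable $\subseteq$-chain.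
\end{itemize}
Properties (T1) and (T3) follow from the definition, and (T2) from $t{\upharpoonright}\alpha=^*e_{\ell(t)}{\upharpoonright}\alpha=^*e_\alpha$. For (T4), distinct nodes of a chain have distinct lengths, so the union of an uncountable chain is a function $g:\omega_1\to\omega$ all of whose restrictions $g{\upharpoonright}\alpha$ are nodes, hence finite-to-one. But some $g^{-1}(n)$ is uncountable, and a countably infinite subset of it lies below some $\alpha<\omega_1$.

If $s,t\in T$ are incomparable under $\subseteq$, let $\Delta(s,t)$ be the least $\xi$ with $s(\xi)\ne t(\xi)$; it is less than both lengths. For such $s,t$ and $\Delta=\Delta(s,t)$ write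
\[
s\prec_0t \text{ if } s(\Delta)<t(\Delta),\qquad s\prec_1t \text{ if } s(\Delta)>t(\Delta),
\]
so that $s\prec_1t$ means $t\prec_0s$. For $i\in\{0,1\}$ and $s,t\in T$ let
\[
s\le_it\iff s\subseteq t\ \text{ or }\ s\prec_it .
\]
The relation $s\prec_it$ depends only on the restrictions of $s$ and $t$ to $\Delta(s,t)+1$. In particular it passes to extensions: if $s\prec_it$, $s\subseteq s'$ and $t\subseteq t'$, then $s'\prec_it'$. Both $\le_0$ and $\le_1$ are linear orders. To see this, extend each node to $\omega_1$ by a blank symbol, order $\omega$ as usual for $i=0$ and in reverse for $i=1$, and put the blank below all numbers; then $\le_i$ is the comparison of the extended functions at their first difference. The two orders agree on comparable nodes and are opposite on incomparable ones.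

For $q\in T$, $\beta<\ell(q)$ and $i\in\{0,1\}$ define the one-sided neighborhood
\[
W_i(\beta,q)=\{s\in T:q{\upharpoonright}\beta\subsetneq s\le_iq\};
\]
see Figure~\ref{fig:W}. It contains $q$. The next lemma says that these sets behave like basic open sets.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\fill[gray!20] (0,0) -- (-3,3.6) -- (-0.9,3.6) -- (0,2) -- cycle;
\fill[gray!55] (0,0) -- (3,3.6) -- (0.9,3.6) -- (0,2) -- cycle;
\draw (-3,3.6) -- (0,0) -- (3,3.6);
\draw (-0.9,3.6) -- (0,2) -- (0.9,3.6);
\draw (0,-0.8) -- (0,0);
\draw[very thick] (0,0) -- (0,2);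
\draw[fill=white] (0,0) circle (2.2pt);
\fill (0,2) circle (2.2pt);
\node[right] at (0.1,-0.2) {$q{\upharpoonright}\beta$};
\node[above] at (0,2.15) {$q$};
\node at (-1.4,2.8) {$W_0$};
\node at (1.4,2.8) {$W_1$};
\end{tikzpicture}
\caption{The sets $W_0(\beta,q)$ and $W_1(\beta,q)$ in the tree $T$, drawn growing upward, with smaller values to the left. Both lie in the cone of proper extensions of $q{\upharpoonright}\beta$ and contain the thick segment up to $q$. Besides the segment, $W_0$ contains the nodes that branch off it to the left (light gray) and $W_1$ those that branch off it to the right (dark gray). Proper extensions of $q$ (white) belong to neither set.}\label{fig:W}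
\end{figure}

\begin{lemma}\label{lem:open}
If $t\in W_i(\beta,q)$, then $\beta<\ell(t)$ and $W_i(\zeta,t)\subseteq W_i(\beta,q)$ whenever $\beta\le\zeta<\ell(t)$.
\end{lemma}

\begin{proof}
From $q{\upharpoonright}\beta\subsetneq t$ we get $\beta<\ell(t)$ and $t{\upharpoonright}\beta=q{\upharpoonright}\beta$. If $t{\upharpoonright}\zeta\subsetneq x\le_it$, then $q{\upharpoonright}\beta=t{\upharpoonright}\beta\subsetneq x$ and $x\le_it\le_iq$.
\end{proof}

Let $\Lambda$ be the set of nodes whose length is a nonzero limit ordinal, and let $E$ be the set of nonempty finite subsets of $\Lambda$. By (T1), both $\Lambda$ and $E$ have cardinality $\aleph_1$. As on the interval, the neighborhoods of the points of $H\in E$ must be short enough not to interfere with each other. For $H\in E$ fix ordinals $\beta_H(t)<\ell(t)$ ($t\in H$) such that for distinct $s,t\in H$: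
\begin{itemize}
\item[(a)] if $s,t$ are incomparable, then so are $s{\upharpoonright}\beta_H(s)$ and $t{\upharpoonright}\beta_H(t)$;
\item[(b)] if $s\subsetneq t$, then $\beta_H(t)\ge\ell(s)$.
\end{itemize}
It suffices to take $\beta_H(t)$ larger than the finitely many ordinals $\Delta(s,t)$ and $\ell(s)$ in question. These are below $\ell(t)$, and there is room because $\ell(t)$ is a limit ordinal; this is why we restrict to $\Lambda$. Let
\[
U^i_H=\bigcup_{t\in H}W_i(\beta_H(t),t)\supseteq H,
\]
and let $D^i_p=\{H\in E:p\notin U^i_H\}$ and $I_i=I(U^i)$ be as in Section~\ref{sec:covers}.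

\begin{lemma}\label{lem:cap}
Every $x\in U^0_H\cap U^1_H$ satisfies $x\subseteq t$ for some $t\in H$. In particular $U^0_H\cap U^1_H$ is countable.
\end{lemma}

\begin{proof}
Let $x\in W_0(\beta_H(s),s)\cap W_1(\beta_H(t),t)$ with $s,t\in H$. If $s,t$ are incomparable, then $x$ extends the two incomparable nodes in (a), which is impossible. If $s\subsetneq t$, then $x\supsetneq t{\upharpoonright}\beta_H(t)\supseteq s$ by (b), so $x$ is strictly above $s$ in $\le_0$, contrary to $x\le_0s$. If $t\subsetneq s$, then $x\supsetneq s{\upharpoonright}\beta_H(s)\supseteq t$, contrary to $x\le_1t$. So $s=t$, and $x\not\subseteq t$ would give both $x\prec_0t$ and $x\prec_1t$, which is impossible. Finally, a node has only countably many restrictions.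
\end{proof}

\section{Reflection: the two ideals are FUF}\label{sec:reflect}

Fix $i\in\{0,1\}$; everything in this section holds for both values. The plan is to reduce to Example~\ref{ex:easy}(c). Given a family $\mathcal F$ that moves off $I_i$, we look for a countable set $M$ such that the traces on $M$ of members of $I_i$ are countably generated and $\mathcal F\cap M$ still moves off them. Countable elementary submodels are the natural candidates.

\subsection*{Elementary submodels}
Let $H(\aleph_2)$ be the set of all sets whose transitive closure has cardinality at most $\aleph_1$. It is a transitive set, and it contains $\omega_1$, $T$, $E$, the system $(\beta_H)_{H\in E}$, every subset of $T$, and every family of finite subsets of $E$. A statement whose quantifiers range over elements of $H(\aleph_2)$, such as ``there is $F\in\mathcal F$ such that for all $H\in F$ \dots'', holds in $(H(\aleph_2),\in)$ if and only if it is true. A subset $M$ is an \emph{elementary submodel} if every first-order statement with parameters in $M$ holds in $(M,\in)$ if and only if it holds in $(H(\aleph_2),\in)$. By the L\"owenheim--Skolem theorem, every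 countable subset of $H(\aleph_2)$ is contained in a countable elementary submodel $M$. We use only the following consequences.
\begin{itemize}
\item[(M1)] If $H(\aleph_2)$ contains an $x$ with a property expressed by a formula with parameters in $M$, then $M$ contains such an $x$. In particular, objects definable from parameters in $M$ belong to $M$, and so do finite subsets of $M$.
\item[(M2)] If $A\in M$ is countable, then $A\subseteq M$. Indeed, for $A\neq\emptyset$ the model $M$ contains a surjection $\omega\to A$ by (M1), and its values are definable.
\item[(M3)] $\delta=M\cap\omega_1$ is a countable nonzero limit ordinal: if $\alpha\in M\cap\omega_1$, then $\alpha\subseteq M$ by (M2) and $\alpha+1\in M$ by (M1).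
\end{itemize}
From now on $M$ is a countable elementary submodel containing $\omega_1$, $T$ and $(\beta_H)_{H\in E}$, and $\delta=M\cap\omega_1$. Then
\begin{equation}\label{eq:TM}
T\cap M=\bigcup_{\alpha<\delta}T_\alpha ,
\end{equation}
because $b\in T\cap M$ gives $\ell(b)\in M\cap\omega_1$, and for $\alpha<\delta$ the level $T_\alpha$ belongs to $M$ and is countable by (T1). Also $T_\delta\subseteq\Lambda$.

First, the neighborhoods that belong to $M$ cannot distinguish a long node from its restriction to $\delta$.

\begin{lemma}\label{lem:trace}
Let $H\in E\cap M$ and $p\in\Lambda$ with $\ell(p)\ge\delta$. Then $p\in U^i_H$ if and only if $p{\upharpoonright}\delta\in U^i_H$.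
\end{lemma}

\begin{proof}
Let $q\in H$ and $\beta<\ell(q)$. By (M2) and \eqref{eq:TM}, $\ell(q)<\delta$. Since $\beta<\delta$, the node $q{\upharpoonright}\beta$ is properly extended by $p$ if and only if it is properly extended by $p{\upharpoonright}\delta$. Both $p$ and $p{\upharpoonright}\delta$ are longer than $q$, so $p\le_iq$ means $p\prec_iq$, and $p{\upharpoonright}\delta\le_iq$ means $p{\upharpoonright}\delta\prec_iq$. These are equivalent, since a first difference with $q$ occurs below $\ell(q)<\delta$. Hence $p\in W_i(\beta,q)$ if and only if $p{\upharpoonright}\delta\in W_i(\beta,q)$.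
\end{proof}

So only the countably many nodes of length at most $\delta$ matter. Those of length less than $\delta$ are in $M$ and are handled by (M1). A node $t\in T_\delta$ is not in $M$ and cannot serve as a parameter. The substitute is a node $b\in M$ that has the property we know for $t$ and lies on the correct side of $t$.

\begin{lemma}\label{lem:side}
Let $B\subseteq T$, $B\in M$, and $t\in B$ with $\ell(t)\ge\delta$. Then there is $b\in B\cap M$ with $t\prec_ib$.
\end{lemma}

\begin{proof}
For $\alpha<\delta$ we have $t{\upharpoonright}\alpha\in M$ by (T2) and \eqref{eq:TM}. If for some $\alpha<\delta$ there is $b\in B$ with $t{\upharpoonright}\alpha\prec_ib$, then by (M1) there is such a $b$ in $M$, and $t\prec_ib$. Suppose there is no such $\alpha$. Let $R$ be the set of $v\in T$ such that $v\subseteq w$ for some $w\in B$ and there is no $b\in B$ with $v\prec_ib$. Then $R\in M$ by (M1), and $t{\upharpoonright}\alpha\in R$ for all $\alpha<\delta$. The set $R$ is a chain: if $v,v'\in R$ were incomparable, named so that $v\prec_iv'$, and $v'\subseteq w\in B$, then $v\prec_iw$, contrary to $v\in R$. By (T4), $R$ is countable, so $\rho=\sup\{\ell(v):v\in R\}$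 is a countable ordinal definable from $R$, and $\rho<\delta$. But $\rho+1<\delta$, so $t{\upharpoonright}(\rho+1)\in R$ has length greater than $\rho$, a contradiction.
\end{proof}

This is the only use of (T4), and it is essential: if $B$ were an uncountable chain, it would contain such a $t$ but no two incomparable nodes.

\subsection*{The case of one node}
Let $\mathcal H\subseteq E$, $\mathcal H\in M$, and suppose $t\in T_\delta$ lies in $U^i_{H^*}$ for some $H^*\in\mathcal H$. We show that $t\in U^i_H$ for some $H\in\mathcal H\cap M$. By Lemma~\ref{lem:open} there is $\zeta<\delta$ with $W_i(\zeta,t)\subseteq U^i_{H^*}$. Let $r=t{\upharpoonright}\zeta\in M$, and let $B$ be the set of nodes $b\supsetneq r$ such that $W_i(\zeta,b)\subseteq U^i_H$ for some $H\in\mathcal H$. Then $B\in M$ and $t\in B$. Lemma~\ref{lem:side} gives $b\in B\cap M$ with $t\prec_ib$, and (M1) gives $H\in\mathcal H\cap M$ with $W_i(\zeta,b)\subseteq U^i_H$. Since $b{\upharpoonright}\zeta=r\subsetneq t\le_ib$, we have $t\in W_i(\zeta,b)\subseteq U^i_H$.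

For FUF we must capture several nodes $t_1,\dots,t_k\in T_\delta$ with the same $H$. Applying the argument to each node separately produces $k$ different sets $H$. Here coherence enters: by (T3) the $t_j$ agree from some $\zeta<\delta$ on, so they are translates of one node by stems $t_j{\upharpoonright}\zeta\in M$, and a single application of Lemma~\ref{lem:side} moves all of them to the same side at once. The same device shows where the argument breaks down for the sum of $I_0$ and $I_1$: to capture $t$ in both $U^0_H$ and $U^1_H$ with one node $b$, it would need $t\prec_0b$ and $t\prec_1b$.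

\begin{proposition}\label{prop:FUF}
The ideals $I_0$ and $I_1$ are FUF.
\end{proposition}

\begin{proof}
Let $\mathcal F$ move off $I_i$, and choose $M$ as above with $\mathcal F\in M$.

\emph{Step 1: the trace of $I_i$ on $M$ is countably generated.} Let $p_0,p_1,\dots$ list the nodes $p\in\Lambda$ with $\ell(p)\le\delta$, of which there are countably many by (T1), and let $H_0,H_1,\dots$ list $E\cap M$. Put $D_n=\bigcup_{m<n}D^i_{p_m}\cup\{H_m:m<n\}$. Let $D\in I_i$, say $D\subseteq\bigcup_{p\in P}D^i_p\cup S$. By Lemma~\ref{lem:trace}, $D^i_p\cap M=D^i_{p\upharpoonright\delta}\cap M$ for $p\in P$ with $\ell(p)\ge\delta$, and $p{\upharpoonright}\delta\in\Lambda$. Hence $D\cap M\subseteq D_n$ for all large $n$.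

\emph{Step 2: for each $n$ there is $F\in\mathcal F\cap M$ disjoint from $D_n$.} Let $S=\{H_m:m<n\}$, let $Q$ be the set of $p_m$, $m<n$, of length less than $\delta$, and let $t_1,\dots,t_k$ be the distinct $p_m$, $m<n$, of length $\delta$. Then $S,Q\in M$ by \eqref{eq:TM} and (M1). By \eqref{eq:dict} we need $F\in\mathcal F\cap M$ with
\begin{equation}\label{eq:goal}
F\cap S=\emptyset\quad\text{and}\quad Q\cup\{t_1,\dots,t_k\}\subseteq U^i_H\ \text{ for all } H\in F.
\end{equation}
Since $\mathcal F$ moves off $I_i$, some $F^*\in\mathcal F$ satisfies \eqref{eq:goal}. If $k=0$, all parameters of \eqref{eq:goal} are in $M$, and (M1) finishes the step. Let $k\ge1$.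

For each of the finitely many pairs $(j,H)$ with $j\le k$ and $H\in F^*$, Lemma~\ref{lem:open} gives $\beta<\delta$ with $W_i(\zeta,t_j)\subseteq U^i_H$ for $\beta\le\zeta<\delta$. By (T3) the $t_j$ differ from each other at finitely many points below $\delta$. As $\delta$ is a limit, there is $\zeta<\delta$ such that $W_i(\zeta,t_j)\subseteq U^i_H$ for all $j\le k$ and $H\in F^*$, and $t_1,\dots,t_k$ coincide on $[\zeta,\delta)$. Put $r_j=t_j{\upharpoonright}\zeta\in M$. For a node $b\supsetneq r_1$ let
\[
b^{(j)}=r_j\cup b{\upharpoonright}[\zeta,\ell(b)).
\]
It differs from $b$ only where $r_j$ differs from $r_1$, so $b^{(j)}\in T$ by (T3), and $t_1^{(j)}=t_j$ by the choice of $\zeta$. Let $B$ be the set of nodes $b\supsetneq r_1$ for which there is $F\in\mathcal F$ with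
\begin{equation}\label{eq:B}
F\cap S=\emptyset\quad\text{and}\quad Q\cup\bigcup_{j\le k}W_i(\zeta,b^{(j)})\subseteq U^i_H\ \text{ for all } H\in F.
\end{equation}
The set $B$ is defined from $T$, $(\beta_H)_{H\in E}$, $\mathcal F$, $S$, $Q$, $\zeta$, $r_1,\dots,r_k$, so $B\in M$, and $F^*$ witnesses $t_1\in B$. By Lemma~\ref{lem:side} there is $b\in B\cap M$ with $t_1\prec_ib$, and by (M1) there is $F\in\mathcal F\cap M$ satisfying \eqref{eq:B} for this $b$.

Let $\xi=\Delta(t_1,b)$. Both nodes extend $r_1$, so $\xi\ge\zeta$. Fix $j\le k$. Below $\zeta$, both $t_j$ and $b^{(j)}$ equal $r_j$. On $[\zeta,\xi]$ we have $t_j=t_1$ and $b^{(j)}=b$. Hence $t_j$ and $b^{(j)}$ first differ at $\xi$, where they take the values $t_1(\xi)$ and $b(\xi)$, and so $t_j\prec_ib^{(j)}$. Since also $b^{(j)}{\upharpoonright}\zeta=r_j\subsetneq t_j$, we get $t_j\in W_i(\zeta,b^{(j)})\subseteq U^i_H$ for all $H\in F$. Thus $F$ satisfies \eqref{eq:goal}.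

\emph{Step 3.} Choose $F_n\in\mathcal F\cap M$ disjoint from $D_n$. By (M2), $F_n\subseteq M$. If $D\in I_i$, then for all large $n$ we have $F_n\cap D=F_n\cap D\cap M\subseteq F_n\cap D_n=\emptyset$. So $(F_n)$ escapes $I_i$.
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:end}

Let $X_i=X_{I_i}$ for $i=0,1$. These are Tychonoff spaces by Lemma~\ref{lem:XI}(a), they have cardinality $\aleph_1$, and all points other than $\infty$ are isolated.

The point $\infty$ is not isolated. Otherwise $E\in I_i^\perp$, and all members of $I_i$ would be finite. Fix $p\in\Lambda$ of length $\omega\cdot\omega$, and for $n\ge1$ let $q_n=p{\upharpoonright}(\omega\cdot n)\in\Lambda$. Since $q_n\subsetneq p$, we have $p\not\le_iq_n$, so $p\notin U^i_{\{q_n\}}$. Hence $D^i_p\in I_i$ contains the infinitely many sets $\{q_n\}$.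

By Proposition~\ref{prop:FUF} and Lemma~\ref{lem:biperp}, $I_i=I_i^{\perp\perp}$, so Theorem~\ref{thm:crit} applies to copies of $I_0$ and $I_1$. Let $\kappa\ge1$. We have $E\notin I_i$ by Lemma~\ref{lem:notFUF}, so $I_i^{(\kappa)}$ is FUF by Lemma~\ref{lem:powers}. This ideal is the sum of $\kappa$ disjoint copies of $I_i$, and Theorem~\ref{thm:crit} shows that $C_k(X_i)^\kappa$ is Baire. Finally, by Lemmas~\ref{lem:cap} and~\ref{lem:notFUF}, the sum of the copies of $I_0$ on $E\times\{0\}$ and of $I_1$ on $E\times\{1\}$ is not FUF. By Theorem~\ref{thm:crit}, $C_k(X_0)\times C_k(X_1)$ has countably many dense open subsets with empty intersection, and so it is not Baire.\qed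

\begin{thebibliography}{1}

\bibitem{games}
\emph{Topological Games},
\texttt{https://spot.colorado.edu/{\textasciitilde}szendrei/BLAST2010/gruenhage.pdf}

\end{thebibliography}
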